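# Norm attaining and numerical radius attaining operators: the real case and a complex counterexample

## 1. The operator $f\mapsto \hat f(-1)\cdot 1$ on $L_1$ of the circle

Let $\mathbb T=\{\lambda\in\mathbb C:|\lambda|=1\}$, let $\sigma$ be normalized Lebesgue measure on $\mathbb T$, and let $z$ denote the identity function on $\mathbb T$. On the complex space $L_1(\sigma)$ consider
$$Tf=\Big(\int zf\,d\sigma\Big)\cdot 1 ,$$
where $1$ is the constant function. Clearly $\|T\|\le 1$, and $T\bar z=1$ with $\|\bar z\|_1=1$. So $\|T\|=1$, and the norm is attained at the point $\bar z$.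

Now let us measure $T$ in a second way. Take pairs $(f,g)$ with $\|f\|_1=1$, $\|g\|_\infty=1$ and $\int gf\,d\sigma=1$, and look at
$$\int g\,(Tf)\,d\sigma=\int zf\,d\sigma\cdot\int g\,d\sigma .$$
How large can its modulus be? It never exceeds $1$. If $g=1$ and $f=\sigma(I)^{-1}\mathbf 1_I$ for an arc $I$, the value is the mean of $z$ over $I$. Letting $I$ shrink to a point $\zeta_0$ we get values that converge to $\zeta_0$. So the supremum of the moduli is $1$, and every unimodular number is a limit of such values.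

Is modulus $1$ ever reached? Suppose it is, by a pair $(f,g)$. Both factors have modulus at most $1$, so both have modulus exactly $1$. From $|\int zf\,d\sigma|=1=\int|f|\,d\sigma$ we get $zf=\omega|f|$ a.e. for some $\omega\in\mathbb T$. The condition $\int gf\,d\sigma=1=\int |f|\,d\sigma$ with $|g|\le1$ gives $gf=|f|$ a.e., so $g=\bar f/|f|=\bar\omega z$ a.e. on $\{f\ne0\}$. Finally $|\int g\,d\sigma|=1$ with $|g|\le 1$ forces $g$ to be a constant $\omega'\in\mathbb T$ a.e. So $z$ is a.e. constant on the set $\{f\neq 0\}$, which has positive measure. This is absurd, because $z$ takes each value once. Modulus $1$ is not reached.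

So one quantity is attained and the other is not, although both equal $1$. But the defect disappears after a small perturbation. For small $\delta>0$ let $I$ be the arc $\{|\arg\zeta|<\delta\}$, let $g_\delta=1$ on $I$ and $g_\delta=z$ off $I$, and put $T_\delta f=(\int g_\delta f\,d\sigma)\cdot 1$. Then $\|T_\delta-T\|\le\|g_\delta-z\|_\infty\le\delta$, and the pair $f=\sigma(I)^{-1}\mathbf 1_I$, $g=1$ gives the value $1=\|T_\delta\|$. The repair consisted in making the function constant on a set of positive measure.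

Two things are worth keeping in mind. With real scalars and a function $g$ with values $\pm1$ in place of $z$, there is nothing to repair, since such a function is already constant on a set of positive measure. And with complex scalars there are function spaces in which the repair is forbidden: a nonconstant bounded analytic function is never constant on a boundary set of positive measure. Both observations will come back.

Here are the general notions. Let $X$ be a (nonzero) Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with unit ball $B_X$, unit sphere $S_X$ and dual $X^*$, and let $\mathcal L(X)$ be the space of bounded operators on $X$ with the operator norm.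

**Definition.** An operator $T$ in $\mathcal L(Z,X)$ *attains its norm* if $\|T\xi\|=\|T\|$ for some $\xi\in S_Z$; the set of these operators is $\operatorname{NA}(Z,X)$. Put $\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}:x^*(x)=1\}$. For $T\in\mathcal L(X)$ let
$$W(T)=\{x^*(Tx):(x,x^*)\in\Pi(X)\},\qquad v(T)=\sup\{|\lambda|:\lambda\in W(T)\}.$$
The number $v(T)$ is the *numerical radius* of $T$. The operator $T$ *attains its numerical radius* if $|x_0^*(Tx_0)|=v(T)$ for some $(x_0,x_0^*)\in\Pi(X)$; the set of these operators is $\operatorname{NRA}(X)$.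

Always $v(T)\le\|T\|$, and $W(T+tI)=W(T)+t$ because $x^*(x)=1$ on $\Pi(X)$. The inequality can be strict: on the Hilbert space $\ell_2^2$ the pairs in $\Pi$ are $(x,\langle\cdot,x\rangle)$, and $T(x_1,x_2)=(x_2,0)$ has norm $1$ but $v(T)=\sup|x_2\overline{x_1}|=\frac12$. If, however, $v(T)=\|T\|$ for all $T\in\mathcal L(X)$, then $\operatorname{NRA}(X)\subset\operatorname{NA}(X,X)$, since $|x^*(Tx)|=\|T\|$ gives $\|Tx\|=\|T\|$. The operator on $L_1(\sigma)$ above lies in $\operatorname{NA}$ but not in $\operatorname{NRA}$, yet it lies in the closure of $\operatorname{NRA}$. This leads to the problem, which is taken from the notes "Norm attaining compact operators" (https://www.ugr.es/local/mmartins/material/2016-Korea-ILJU-school-NOTES.pdf):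

*Suppose that $v(T)=\|T\|$ for every $T\in\mathcal L(X)$ and that $\operatorname{NA}(X,X)$ is dense in $\mathcal L(X)$. Must $\operatorname{NRA}(X)$ be dense in $\mathcal L(X)$?*

The answer depends on the scalars.

**Theorem A (real scalars).** If $X$ is real, $v(T)=\|T\|$ for all $T\in\mathcal L(X)$ and $\operatorname{NA}(X,X)$ is dense in $\mathcal L(X)$, then $\operatorname{NRA}(X)$ is dense in $\mathcal L(X)$.

**Theorem B (complex scalars).** There is a separable complex Banach space $X$ such that

(i) $v(T)=\|T\|$ for all $T\in\mathcal L(X)$;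

(ii) $\operatorname{NA}(Z,X)$ is dense in $\mathcal L(Z,X)$ for every complex Banach space $Z$, so in particular $\operatorname{NA}(X,X)$ is dense in $\mathcal L(X)$;

(iii) there is a rank-one $T_0\in\mathcal L(X)$ with $\|T_0\|=1$ and $\operatorname{dist}(T_0,\operatorname{NRA}(X))\ge\frac14$.

So in the generality asked the answer is no, and every counterexample must be complex. We use these textbook facts: the Hahn–Banach and Riesz representation theorems; the Bishop–Phelps theorem (norm-attaining functionals are norm dense in the dual of a Banach space); Minkowski's theorem (a finite-dimensional compact convex set is the convex hull of its extreme points); the F. and M. Riesz theorem (a complex measure $\nu$ on $\mathbb T$ with $\int z^n\,d\nu=0$ for all $n\ge1$ is absolutely continuous); and boundary uniqueness for $H^\infty$ (the boundary function of a nonzero $H^\infty$ function is nonzero a.e.).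

## 2. Moving one coordinate: the case of $c_0$

In finite dimensions everything is attained, by compactness. The simplest infinite-dimensional case is $c_0$, and there the answer is positive over both fields. The reason is that one can move one coordinate of a vector without disturbing the others. We isolate that mechanism, because the counterexample will contain it too.

**Lemma 1.** Let $X$ be a Banach space over $\mathbb K$, and let $\delta\in X^*$, $e\in X$ satisfy $\|\delta\|=1$, $\delta(e)=1$ and
$$\|x+ce\|\le\max(\|x\|,|\delta(x)+c|)\qquad(x\in X,\ c\in\mathbb K).\tag{1}$$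

(a) $\|T^*\delta\|\le v(T)$ for every $T\in\mathcal L(X)$.

(b) If $T\in\mathcal L(X)$ and $|\delta(Tx)|=\|T\|$ for some $x\in B_X$, then $T\in\operatorname{NRA}(X)$.

(c) Let $Z$ be a Banach space over $\mathbb K$, $T\in\mathcal L(Z,X)$, $\|T\|=1$, $0<\varepsilon<\frac14$ and $\|T^*\delta\|>1-\varepsilon$. Then there are $T'\in\mathcal L(Z,X)$ with $\|T'-T\|\le4\varepsilon$ and $\xi\in S_Z$ with $|\delta(T'\xi)|=\|T'\|=1+\varepsilon$.

*Proof.* Taking $x=0$ in (1) gives $\|e\|\le1$, and $\delta(e)=1$ gives $\|e\|=1$.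

For (a) and (b), let $x\in B_X$ and $d=\delta(x)$, so $|d|\le1$. A number of modulus at most $1$ is a convex combination $d=sd_1+(1-s)d_2$ with $|d_1|=|d_2|=1$ and $0\le s\le1$. Put $x_i=x+(d_i-d)e$. By (1), $\|x_i\|\le\max(\|x\|,|d_i|)=1$; and $\delta(x_i)=d_i$ with $\|\delta\|=1$ gives $\|x_i\|=1$. So $(x_i,\overline{d_i}\,\delta)\in\Pi(X)$. Moreover $x=sx_1+(1-s)x_2$, so for some $i$
$$|\delta(Tx)|\le|\delta(Tx_i)|=|\overline{d_i}\,\delta(Tx_i)|\le v(T).$$
Taking the supremum over $x\in B_X$ gives (a). If $|\delta(Tx)|=\|T\|$, the chain together with $v(T)\le\|T\|$ shows $|\overline{d_i}\delta(Tx_i)|=v(T)$, which is (b).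

For (c), choose by Bishop–Phelps a norm-attaining $f\in Z^*$ with $\|f-T^*\delta\|<\varepsilon$. Then $1-2\varepsilon<\|f\|<1+\varepsilon$. Put $c=(1+\varepsilon)/\|f\|>1$ and
$$T'\xi=T\xi+\big(cf(\xi)-\delta(T\xi)\big)e .$$
By (1), $\|T'\xi\|\le\max(\|T\xi\|,|cf(\xi)|)\le1+\varepsilon$ for $\xi\in B_Z$. Also $\delta(T'\xi)=cf(\xi)$, which has modulus $1+\varepsilon$ at a point $\xi\in S_Z$ where $f$ attains its norm. So $\|T'\|=1+\varepsilon=|\delta(T'\xi)|$ there. Finally
$$\|T'-T\|=\|cf-T^*\delta\|\le(c-1)\|f\|+\varepsilon=(1+\varepsilon-\|f\|)+\varepsilon\le4\varepsilon.\qquad\square$$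

*Example.* On $c_0$ take for $\delta=\delta_n$ the $n$-th coordinate functional and for $e=e_n$ the $n$-th unit vector; (1) is clear. Since $\|x\|=\sup_n|\delta_n(x)|$, we have $\|T\|=\sup_n\|T^*\delta_n\|$ for every operator $T$ into $c_0$. So (a) gives $v(T)=\|T\|$ for all $T\in\mathcal L(c_0)$. If $\|T\|=1$, pick $n$ with $\|T^*\delta_n\|>1-\varepsilon$; by (c) and then (b) there is $T'\in\operatorname{NRA}(c_0)$ with $\|T'-T\|\le4\varepsilon$. So $\operatorname{NRA}(c_0)$ is dense.

The argument used only that the norm is the supremum of the $|\delta_n|$. We record this: *if $\|x\|=\sup_n|\delta_n(x)|$ on $X$, where each $\delta_n$ has a partner $e_n$ as in Lemma 1, then $\operatorname{NRA}(X)$ is dense in $\mathcal L(X)$.* A counterexample must escape from this situation.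

## 3. Pushing the numerical range to one side: real scalars

For a general $X$ there are no coordinates to move. Instead we ask when an operator that attains its norm is forced to attain its numerical radius as well. In the example of Section 1 the closure of the numerical range contained the whole circle $|\lambda|=\|T\|$. If it meets this circle in one point only, the situation is different.

**Proposition 2.** Let $X$ (real or complex) satisfy $v(T)=\|T\|$ for all $T\in\mathcal L(X)$. Let $S\in\operatorname{NA}(X,X)$, $S\ne0$, be such that $\Lambda(S)=\{\lambda\in\overline{W(S)}:|\lambda|=\|S\|\}$ is a single point. Then $S\in\operatorname{NRA}(X)$.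

*Proof.* Put $R=\|S\|$. Multiplying $S$ by a unimodular scalar rotates $W(S)$ and does not affect membership in $\operatorname{NA}$ or $\operatorname{NRA}$, so assume $\Lambda(S)=\{R\}$. Choose $x_0\in S_X$ with $\|Sx_0\|=R$ and $y^*\in S_{X^*}$ with $y^*(Sx_0)=R$. We want to show that $\gamma:=y^*(x_0)$ equals $1$, since then $(x_0,y^*)\in\Pi(X)$. A priori only $|\gamma|\le1$.

**Step 1: comparing $S$ with $S-tI$.** This step turns the hypothesis $v=\|\cdot\|$, used for $S-tI$, into an inequality for $\gamma$. For $0<t<R$,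
$$\|S-tI\|=v(S-tI)=\max\{|\lambda-t|:\lambda\in\overline{W(S)}\}=|\lambda_t-t|$$
for some $\lambda_t\in\overline{W(S)}$. Evaluating $S-tI$ at $x_0$ and $y^*$,
$$0\le R-t\operatorname{Re}\gamma\le|R-t\gamma|=|y^*((S-tI)x_0)|\le|\lambda_t-t| .$$
Squaring, and using $|\lambda_t|\le R$,
$$R^2-2tR\operatorname{Re}\gamma+t^2(\operatorname{Re}\gamma)^2\le|\lambda_t|^2-2t\operatorname{Re}\lambda_t+t^2\le R^2-2t\operatorname{Re}\lambda_t+t^2 .$$
Cancel $R^2$, drop the nonnegative term $t^2(\operatorname{Re}\gamma)^2$ and divide by $2t$: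
$$R\operatorname{Re}\gamma\ge\operatorname{Re}\lambda_t-\tfrac t2 .$$

**Step 2: letting $t\to0^+$.** This step uses that $\Lambda(S)$ is one point. Since $R\in\overline{W(S)}$, we have $|\lambda_t-t|\ge R-t$, so $|\lambda_t|\ge R-2t$. Every limit point of $\lambda_t$ as $t\to0^+$ lies in the compact set $\overline{W(S)}$ and has modulus $R$, so it lies in $\Lambda(S)=\{R\}$. Thus $\lambda_t\to R$, and the inequality of Step 1 gives $\operatorname{Re}\gamma\ge1$. With $|\gamma|\le1$ this means $\gamma=1$. So $(x_0,y^*)\in\Pi(X)$ and $y^*(Sx_0)=R=v(S)$. $\square$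

*Proof of Theorem A.* Let $T\in\mathcal L(X)$ and $\varepsilon>0$. The compact set $\overline{W(T)}\subset[-\|T\|,\|T\|]$ contains $\|T\|$ or $-\|T\|$, because $v(T)=\|T\|$. Replacing $T$ by $-T$ if necessary, assume $\|T\|\in\overline{W(T)}$.

**Step 1: a shift that opens a gap.** Put $T_1=T+\varepsilon I$. Then $\overline{W(T_1)}=\overline{W(T)}+\varepsilon\subset[-\|T\|+\varepsilon,\|T\|+\varepsilon]$, and the right end point belongs to it, so $\|T_1\|=v(T_1)=\|T\|+\varepsilon$. The negative end of the numerical range now stays away from $-\|T_1\|$.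

**Step 2: approximation inside the gap.** Choose $S\in\operatorname{NA}(X,X)$ with $\|S-T_1\|<\varepsilon/2$. Then $\|S\|>\|T\|+\varepsilon/2$. For $(x,x^*)\in\Pi(X)$ we have $x^*(Sx)\ge x^*(T_1x)-\|S-T_1\|\ge-\|T\|+\varepsilon-\|S-T_1\|$, so every $\lambda\in\overline{W(S)}$ satisfies $\lambda>-\|T\|+\varepsilon/2>-\|S\|$. Since $v(S)=\|S\|$, the only point of $\overline{W(S)}$ with modulus $\|S\|$ is $\|S\|$. By Proposition 2, $S\in\operatorname{NRA}(X)$, and $\|S-T\|<\frac32\varepsilon$. $\square$

Why not the same for complex scalars? Let $\|T\|=1\in\overline{W(T)}$, $T_1=T+\varepsilon I$, and let $S\in\operatorname{NA}(X,X)$ satisfy $\|S-T_1\|\le\eta$. Since $\overline{W(T)}$ lies in the closed unit disc, $\|T_1\|=1+\varepsilon$ and $\Lambda(T_1)=\{1+\varepsilon\}$ is still a single point. But Proposition 2 needs this for the norm attaining operator $S$. If $\lambda\in\Lambda(S)$, then $|\lambda|\ge1+\varepsilon-\eta$ and $\lambda$ is within $\eta$ of a point $\varepsilon+\mu$ with $|\mu|\le1$. So $|\varepsilon+\mu|\ge1+\varepsilon-2\eta$.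 If $\eta$ is small (say $2\eta\le1+\varepsilon$), squaring gives
$$(1+\varepsilon)^2-4\eta(1+\varepsilon)\le|\varepsilon+\mu|^2\le1+2\varepsilon\operatorname{Re}\mu+\varepsilon^2,\qquad\text{i.e.}\quad\operatorname{Re}\mu\ge1-\frac{2\eta(1+\varepsilon)}{\varepsilon}.$$
So $\Lambda(S)$ lies in a short arc of the circle of radius $\|S\|$. On the real line a short arc is one point, and we were done. In the plane a short arc may contain many points of $\overline{W(S)}$, and nothing in the argument excludes that. This is exactly where the method stops, and the rest of the lecture shows that it cannot be saved.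

## 4. A face on which nonconstant $H^\infty$ functions do not attain their norm

From here on scalars are complex. We return to Section 1 and replace $L_1(\sigma)$ by a quotient whose dual consists of analytic functions only, so that cutting off and redefining a function on a small arc is no longer allowed.

Write $\hat f(n)=\int f\bar z^n\,d\sigma$, let $H^1_0=\{f\in L_1(\sigma):\hat f(n)=0\ \text{for all}\ n\le0\}$, and let
$$P=L_1(\sigma)/H^1_0$$
with the quotient norm $\|\cdot\|$; the class of $f$ is $[f]$. The space $P$ is separable. Its dual is the annihilator of $H^1_0$ in $L_\infty(\sigma)$, isometrically, with $\psi([f])=\int\psi f\,d\sigma$. This annihilator is $H^\infty$: if $\psi$ annihilates $z^n$ for $n\ge1$, then $\hat\psi(-n)=0$ for $n\ge1$, so $\psi\in H^\infty$. Conversely, a $\psi\in H^\infty$ annihilates the polynomials in $z$ without constant term, and these are dense in $H^1_0$ by Fejér's theorem. As usual we identify $\psi\in H^\infty$ with its analytic extension to the disc, so $\|\psi\|_\infty=\sup_{|w|<1}|\psi(w)|$.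

Let $\varphi=1\in H^\infty$ be the constant function and $z\in H^\infty$ the identity function; both are functionals on $P$. For $|w|<1$ let $k_w=[P_w]$, where $P_w$ is the Poisson kernel. Then
$$\psi(k_w)=\psi(w),\qquad\|k_w\|\le1,\qquad\varphi(k_w)=1 .$$
Write $\mathbf m=k_0=[1]$, so $\psi(\mathbf m)=\psi(0)$ and $\|\mathbf m\|\le1$. The ball $B_P$ is the closed absolutely convex hull $D$ of $\{k_w:|w|<1\}$: clearly $D\subset B_P$, and if some $y\in B_P$ were not in $D$, Hahn–Banach would give $\psi\in H^\infty$ with $|\psi(y)|>\sup_D|\psi|=\sup_{|w|<1}|\psi(w)|=\|\psi\|_\infty$, which is impossible.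

*Example.* For $y=[\bar z]$ we have $\|y\|\le1$, $z(y)=\int z\bar z\,d\sigma=1$ and $\varphi(y)=\int\bar z\,d\sigma=0$. So $z$, as a functional on $P$, attains its norm, but at a point where $\varphi$ vanishes. The next lemma says that it cannot do so on the face $\{y\in B_P:\varphi(y)=1\}$, and that the same holds for every nonconstant function.

**Lemma 3.** If $y\in B_P$, $\varphi(y)=1$, $\psi\in H^\infty$ and $|\psi(y)|=\|\psi\|_\infty$, then $\psi$ is constant.

*Proof.* **Step 1: $y$ has a representative that is a probability density.** Let $y=[f]$. On the disc algebra, as a subspace of $C(\mathbb T)$, the functional $g\mapsto g(y)=\int gf\,d\sigma$ has norm at most $1$. By Hahn–Banach and Riesz it is represented by a measure $\mu$ on $\mathbb T$ with $\|\mu\|\le1$. Since $\mu(\mathbb T)=\varphi(y)=1\ge\|\mu\|$, the measure $\mu$ is a probability measure: if $\mu=\tau|\mu|$ with $|\tau|=1$, then $\int(1-\operatorname{Re}\tau)\,d|\mu|=\|\mu\|-1\le0$, so $\tau=1$ a.e. The measure $\mu-f\,d\sigma$ annihilates $z^n$ for all $n\ge0$.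 By the F. and M. Riesz theorem it equals $h\,d\sigma$ with $h\in L_1(\sigma)$, and $\hat h(-n)=\int z^nh\,d\sigma=0$ for $n\ge0$, i.e. $h\in H^1_0$. So $\mu=p\,d\sigma$ with $p=f+h\ge0$, $\int p\,d\sigma=1$ and $[p]=y$.

**Step 2: the argument of Section 1.** Choose $\omega\in\mathbb T$ with $\int\psi p\,d\sigma=\omega\|\psi\|_\infty$. Then $\int(\|\psi\|_\infty-\operatorname{Re}(\bar\omega\psi))\,p\,d\sigma=0$ with a nonnegative integrand, so $\operatorname{Re}(\bar\omega\psi)=\|\psi\|_\infty$, and hence $\psi=\omega\|\psi\|_\infty$, a.e. on $\{p>0\}$. This set has positive measure, and boundary uniqueness gives $\psi-\omega\|\psi\|_\infty=0$. $\square$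

Since small perturbations of $z$ in $H^\infty$ are nonconstant too, none of them attains its norm on the face. This is stable under perturbation, unlike what happened in $L_1(\sigma)$.

## 5. Why the norm of $P$ must be changed

We now want a space $X$ with a surjection $\pi:X\to P$ such that the functional $\Phi=\varphi\circ\pi$ and its face $\{x\in B_X:\Phi(x)=1\}$ control the numerical radius of some operator $T_0$, while $v=\|\cdot\|$ on $\mathcal L(X)$ and norm attaining operators are dense. Section 2 suggests how to obtain the last two properties: add $c_0$-coordinates.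

The first thing to try is this. Let $(h_n)\subset B_{P^*}$ be a sequence with $\limsup_n|h_n(y)|=\|y\|$ for all $y\in P$ (a countable norming set, each element repeated infinitely often), and on $P\times c_0$ put
$$\|(y,a)\|=\max\big(|\varphi(y)|,\sup_n|h_n(y)+a_n|\big).$$
With $\delta_n(y,a)=h_n(y)+a_n$ and $e_n=(0,\mathbf e_n)$, each $\delta_n$ has the partner $e_n$ in the sense of Lemma 1, because adding $ce_n$ changes $\delta_n$ by $c$ and changes nothing else. But $a_n\to0$, so
$$|\varphi(y)|\le\|y\|=\limsup_n|h_n(y)+a_n|\le\sup_n|\delta_n(y,a)| .$$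
So $\Phi$ is redundant, the norm is $\sup_n|\delta_n|$, and by the remark at the end of Section 2 the set $\operatorname{NRA}$ is dense. The attempt fails because the coordinates $\delta_n$ already see everything that $\Phi$ sees.

More precisely, in any space whose norm is the maximum of $|\Phi|$ and $\sup_n|\delta_n|$, with partners $e_n$ as in Lemma 1, every $T$ with $\sup_n\|T^*\delta_n\|=\|T\|$ is in the closure of $\operatorname{NRA}$, by Lemma 1(b),(c). So $T_0$ has to satisfy $\sup_n\|T_0^*\delta_n\|<\|T_0\|=\|T_0^*\Phi\|$. For a rank-one operator with range spanned by $u$, this says $\sup_n|\delta_n(u)|<|\Phi(u)|$. With the coordinates built as above, but from a norm $q$ on $P$, this requires a point $\pi u$ whose $q$-norm is smaller than $|\varphi(\pi u)|$. We make one: we shorten the vector $\mathbf m$, the class that spans the range of the operator of Section 1. Put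
$$q(x)=\inf_{\beta\in\mathbb C}\big(\|x-\beta\mathbf m\|+\tfrac12|\beta|\big)\qquad(x\in P).$$
The expression in brackets is continuous in $\beta$ and tends to infinity with $|\beta|$, so the infimum is attained. Clearly $q(\lambda x)=|\lambda|q(x)$, and adding decompositions of $x$ and $x'$ gives $q(x+x')\le q(x)+q(x')$. From $\|x\|\le\|x-\beta\mathbf m\|+|\beta|$ we get
$$\tfrac12\|x\|\le q(x)\le\|x\|,\qquad q(\mathbf m)\le\tfrac12,\qquad|\varphi(x)|\le\|x\|\le2q(x).$$
So $q$ is an equivalent norm. Let $Y=(P,q)$, with dual norm $q^*$ on $H^\infty$, and put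
$$\|x\|_E=\max(|\varphi(x)|,q(x)),\quad C=\{x:\|x\|_E\le1\},\quad F=\{x\in C:\varphi(x)=1\},\quad N(\psi)=\sup_C|\psi| .$$
Here $N$ is the dual norm of $\|\cdot\|_E$. Since $k_w\in F$ for all $w$, we have $N(\psi)\ge\|\psi\|_\infty$. The set $F$ replaces the face of $B_P$, and we must check two things: that $F$ is still large enough to compute $N$, and that functions near $z$ still do not attain on it.

*Example.* The new face is really larger. For $0<w<1$ let $y=-\frac13k_w+\frac43\mathbf m$. Then $\varphi(y)=1$ and $q(y)\le\frac13+\frac12\cdot\frac43=1$, so $y\in F$. For $\psi(\zeta)=(\zeta-r)/(1-r\zeta)$ with $\frac12<r<1$ we have $\|\psi\|_\infty=1$, $\psi(0)=-r$ and $\psi(w)\to1$ as $w\to1$, so $|\psi(y)|=|\frac13\psi(w)+\frac43r|\to\frac{1+4r}3>1$. So some points of $F$ lie outside $B_P$, and $N(\psi)>\|\psi\|_\infty$ can happen. In this example $|\psi(0)|>\frac12\|\psi\|_\infty$, and Lemma 5 below shows that the threshold $\frac12$ is no accident.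

**Lemma 4.** $N(\psi)=\sup_F|\psi|$ for all $\psi\in H^\infty$.

The idea is this: the unit ball of $q$ is generated by the points $k_w$, where $|\varphi|=1$, and by $2\mathbf m$, where $|\varphi|=2$. Cutting it with $|\varphi|\le1$ can create new extreme points only where $|\varphi|=1$. We carry this out in finite dimensions.

*Proof.* Only $N(\psi)\le\sup_F|\psi|$ needs proof. Let $y\in C$ and $\varepsilon>0$.

**Step 1: reduction to finitely many generators.** Write $y=y'+\beta\mathbf m$ with $\|y'\|+\frac12|\beta|=q(y)\le1$. As $B_P$ is the closed absolutely convex hull of the $k_w$, there are $w_1,\dots,w_k$ and $\lambda_1,\dots,\lambda_k$ with $\sum|\lambda_j|\le\|y'\|$ and $\|y'-\sum\lambda_jk_{w_j}\|<\varepsilon$. On $\mathbb C^{k+1}$, with elements written $(\lambda',\beta')$, put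
$$L(\lambda',\beta')=\sum\lambda'_j+\beta',\qquad Q(\lambda',\beta')=\sum\lambda'_jk_{w_j}+\beta'\mathbf m,$$
$$A=\Big\{\sum|\lambda'_j|+\tfrac12|\beta'|\le1\Big\},\qquad K=A\cap\{|L|\le1\}.$$
Then $\varphi\circ Q=L$. The point $(\lambda,\beta)$ lies in $A$, and $|L(\lambda,\beta)|=|\varphi(y)-\varphi(y'-\sum\lambda_jk_{w_j})|\le1+\varepsilon$. So $b:=(1+\varepsilon)^{-1}(\lambda,\beta)\in K$.

**Step 2: every extreme point $e$ of the compact convex set $K$ has $|L(e)|=1$.** Suppose $|L(e)|<1$. Then $e$ is extreme in $A$: if $e=\frac12(e_1+e_2)$ with $e_1\ne e_2$ in $A$, then for small $t>0$ the points $e\pm t(e_1-e_2)$ lie on the segment $[e_1,e_2]\subset A$ and satisfy $|L|\le1$, so they are in $K$ and $e$ is not extreme in $K$. Now $A$ is the unit ball of a weighted $\ell_1$-norm, so its extreme points have exactly one nonzero coordinate. They are unimodular multiples of a $\lambda_j$-unit vector, where $|L|=1$, or vectors with $\lambda'=0$ and $|\beta'|=2$, where $|L|=2$. Both contradict $|L(e)|<1$.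

**Step 3: back to $P$.** By Minkowski's theorem $b=\sum t_ie_i$ is a finite convex combination of extreme points $e_i$ of $K$. Since $q(k_w)\le1$ and $q(\mathbf m)\le\frac12$, and $e_i\in A$, we have $q(Qe_i)\le1$. By Step 2, $|\varphi(Qe_i)|=|L(e_i)|=1$. So $Qe_i$ is a unimodular multiple of a point of $F$, and therefore $|\psi(Qb)|\le\sup_F|\psi|$. Since $y-(1+\varepsilon)Qb=y'-\sum\lambda_jk_{w_j}$ has norm less than $\varepsilon$,
$$|\psi(y)|\le(1+\varepsilon)\sup_F|\psi|+\varepsilon\|\psi\|_\infty .$$
Let $\varepsilon\to0$. $\square$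

**Lemma 5.** If $|\psi(0)|<\frac12\|\psi\|_\infty$, then $|\psi(y)|<\|\psi\|_\infty\le N(\psi)$ for every $y\in F$. Also $N(z)=1$.

*Proof.* Let $y\in F$ and write $y=y'+\beta\mathbf m$ with $\|y'\|+\frac12|\beta|=q(y)\le1$. Since $\psi(\mathbf m)=\psi(0)$,
$$|\psi(y)|\le\big(1-\tfrac12|\beta|\big)\|\psi\|_\infty+|\beta||\psi(0)| ,$$
and this is less than $\|\psi\|_\infty$ if $\beta\ne0$. If $\beta=0$, then $y\in B_P$ and $\varphi(y)=1$. In that case $|\psi(y)|=\|\psi\|_\infty$ would make $\psi$ constant by Lemma 3, so that $|\psi(0)|=\|\psi\|_\infty$; together with $|\psi(0)|<\frac12\|\psi\|_\infty$ this is a contradiction.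

Finally $N(z)\ge\|z\|_\infty=1$. Conversely, if $y\in C$ is decomposed in the same way, then $z(\mathbf m)=0$ gives $|z(y)|=|z(y')|\le\|y'\|\le1$. $\square$

## 6. The space $X$ and its dual

Since $Y$ is separable, norming functionals of a dense sequence of points form a countable subset of $B_{Y^*}$ that is norming for $Y$. List it as $(g_n)$ with each element repeated infinitely often. Then $q^*(g_n)\le1$ and $\limsup_n|g_n(y)|=q(y)$ for all $y\in P$. Let $X=P\times c_0$ with
$$\|(y,a)\|=\max\Big(|\varphi(y)|,\ \sup_n|g_n(y)+a_n|\Big),$$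
and put $\Phi(y,a)=\varphi(y)$, $\delta_n(y,a)=g_n(y)+a_n$, $\pi(y,a)=y$, $e_n=(0,\mathbf e_n)$ with $(\mathbf e_n)$ the unit vector basis of $c_0$, and $u_0=(\mathbf m,0)$. Thus $\|x\|=\max(|\Phi(x)|,\sup_n|\delta_n(x)|)$. For $x=(y,a)$, since $a_n\to0$,
$$q(\pi x)=\limsup_n|g_n(y)+a_n|\le\sup_n|\delta_n(x)| .\tag{2}$$
Hence $\|x\|\ge\|\pi x\|_E$, and so $\pi$ maps $B_X$ into $C$. Also $|a_n|\le\|x\|+q(y)\le2\|x\|$ and $\|x\|\le2q(y)+\|a\|_\infty$, so the norm is equivalent to $q(y)+\|a\|_\infty$, and $X$ is a separable Banach space. We note: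

- $\delta_k(e_n)$ is $1$ if $k=n$ and $0$ otherwise, $\Phi(e_n)=0$, and $\|e_n\|=\|\delta_n\|=1$. Adding $ce_n$ to $x$ changes $\delta_n(x)$ to $\delta_n(x)+c$ and leaves $\Phi$ and the other $\delta_k$ unchanged. So each pair $(\delta_n,e_n)$ satisfies (1), and Lemma 1 applies to it.
- $\Phi(u_0)=1$ and $|\delta_n(u_0)|=|g_n(\mathbf m)|\le q(\mathbf m)\le\frac12$, so $\|u_0\|=1=\|\Phi\|$. This is what the change of norm was for.

For an operator $T\in\mathcal L(Z,X)$ the formula for the norm of $X$ gives
$$\|T\|=\max\big(\|T^*\Phi\|,\ \sup_n\|T^*\delta_n\|\big).\tag{3}$$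

Let $F_X=\{x\in B_X:\Phi(x)=1\}$. The next lemma computes $X^*$, and shows that $F_X$ norms every functional.

**Lemma 6.** Each $f\in X^*$ can be written (uniquely) as $f=\sum\alpha_n\delta_n+\psi\circ\pi$ with $\alpha\in\ell_1$, $\psi\in H^\infty$, and then
$$\|f\|=\sup_{F_X}|f|=\sum|\alpha_n|+N(\psi).$$

*Proof.* **Step 1: the representation.** Evaluating at $e_n$ shows that any such representation has $\alpha_n=f(e_n)$; then $\psi\circ\pi$ is determined, and $\psi$ is determined because $\pi$ is onto. This is uniqueness. For existence put $\alpha_n=f(e_n)$. For $|\omega_n|=1$ we have $\|\sum_{n\le k}\omega_ne_n\|=1$, so $\sum|\alpha_n|\le\|f\|$, and since $\|\delta_n\|=1$ the series $\sum\alpha_n\delta_n$ converges absolutely in $X^*$. The functional $h=f-\sum\alpha_n\delta_n$ vanishes on every $e_n$, hence on their closed span, which is $\{0\}\times c_0=\ker\pi$. So $h=\psi\circ\pi$ with $\psi(y)=h(y,0)$, and $\psi$ is bounded because $y\mapsto(y,0)$ is.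

**Step 2: the upper bound.** If $x\in B_X$, then $|\delta_n(x)|\le1$ and $\pi x\in C$ by (2), so $|f(x)|\le\sum|\alpha_n|+N(\psi)$.

**Step 3: the lower bound, by a point of $F_X$.** Given $\varepsilon>0$, choose $k$ with $\sum_{n>k}|\alpha_n|<\varepsilon$ and, by Lemma 4, $y\in F$ with $|\psi(y)|>N(\psi)-\varepsilon$. Let $\omega\in\mathbb T$ with $\psi(y)=\omega|\psi(y)|$. For $n\le k$ choose $a_n$ so that $g_n(y)+a_n$ is unimodular and $\alpha_n(g_n(y)+a_n)=\omega|\alpha_n|$. For $n>k$ put $a_n=0$; then $|g_n(y)+a_n|\le q(y)\le1$. So $x=(y,a)\in F_X$, and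
$$|f(x)|\ge\sum_{n\le k}|\alpha_n|+|\psi(y)|-\sum_{n>k}|\alpha_n|\ge\sum|\alpha_n|+N(\psi)-3\varepsilon .$$
Since $F_X\subset B_X$, both equalities follow. $\square$

Finally we need to know how an arbitrary $x^*\in S_{X^*}$ splits into a multiple of $\Phi$ and a part controlled by the $\delta_n$.

**Lemma 7.** Every $x^*\in S_{X^*}$ has the form $x^*=\kappa+c\,\Phi$ with $|c|\le1$ and $|\kappa(u)|\le(1-|c|)\sup_n|\delta_n(u)|$ for all $u\in X$.

*Proof.* By Lemma 6, $x^*=\sum\beta_n\delta_n+\chi\circ\pi$ with $\sum|\beta_n|+N(\chi)=1$. The map $y\mapsto(\varphi(y),y)$ is an isometry of $(P,\|\cdot\|_E)$ into $\mathbb C\oplus_\infty Y$, whose dual is $\mathbb C\oplus_1Y^*$. Since $N$ is the dual norm of $\|\cdot\|_E$, a norm-preserving Hahn–Banach extension of $\chi$ gives $\chi=c\varphi+\theta$ with $|c|+q^*(\theta)=N(\chi)\le1$. Put $\kappa=\sum\beta_n\delta_n+\theta\circ\pi$, so that $x^*=\kappa+c\Phi$. By (2), $|\theta(\pi u)|\le q^*(\theta)q(\pi u)\le q^*(\theta)\sup_n|\delta_n(u)|$, and therefore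
$$|\kappa(u)|\le\Big(\sum|\beta_n|+q^*(\theta)\Big)\sup_n|\delta_n(u)|=(1-|c|)\sup_n|\delta_n(u)| .\qquad\square$$

## 7. Numerical radius equals norm, and norm attaining operators are dense

*Proof of Theorem B(i).* By (3) it suffices to bound $\|T^*\delta_n\|$ and $\|T^*\Phi\|$ by $v(T)$. The first bound is Lemma 1(a). For the second, if $x\in F_X$ then $\Phi(x)=1$, $\|x\|=1$ and $\|\Phi\|=1$, so $(x,\Phi)\in\Pi(X)$ and $|\Phi(Tx)|\le v(T)$. By Lemma 6 applied to $T^*\Phi$, the supremum of the left side over $F_X$ is $\|T^*\Phi\|$. $\square$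

*Proof of Theorem B(ii).* The zero operator attains its norm, so by scaling let $T\in\mathcal L(Z,X)$ with $\|T\|=1$. Let $0<\varepsilon<\frac14$ and $s=\sup_n\|T^*\delta_n\|$.

**Case $s=1$: change one coordinate.** Choose $n$ with $\|T^*\delta_n\|>1-\varepsilon$. Lemma 1(c) gives $T'$ with $\|T'-T\|\le4\varepsilon$ and $\xi\in S_Z$ with $|\delta_n(T'\xi)|=\|T'\|$. Then $\|T'\xi\|=\|T'\|$, so $T'\in\operatorname{NA}(Z,X)$.

**Case $s<1$: change $\Phi$, along $u_0$.** Here $\|T^*\Phi\|=1$ by (3). The point is that moving along $u_0$ changes $\Phi$ at full speed and every $\delta_n$ at most at half speed. Let $0<\eta<\min(\varepsilon,\frac{1-s}2)$, and by Bishop–Phelps let $f\in Z^*$ attain its norm with $\|f-T^*\Phi\|<\eta$. Put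
$$T'\xi=T\xi+\big(f(\xi)-\Phi(T\xi)\big)u_0 .$$
Since $\Phi(u_0)=1$, we have $T'^*\Phi=f$, with norm greater than $1-\eta$. Also $T'^*\delta_n=T^*\delta_n+\delta_n(u_0)(f-T^*\Phi)$ has norm at most $s+\frac12\eta$. As $\frac32\eta<\frac34(1-s)<1-s$, we have $s+\frac12\eta<1-\eta$. By (3), $\|T'\|=\|f\|$, and $T'$ attains its norm where $f$ does. Finally $\|T'-T\|=\|f-T^*\Phi\|\,\|u_0\|<\varepsilon$. $\square$

## 8. A rank-one operator far from $\operatorname{NRA}(X)$

The operator is the one from Section 1, transported to $X$: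
$$T_0x=z(\pi x)\,u_0 .$$

*Proof of Theorem B(iii).* **Step 1: the norm of $T_0$ comes from $\Phi$ alone.** $T_0^*\Phi=z\circ\pi$ has norm $N(z)=1$ by Lemmas 5 and 6, and $T_0^*\delta_n=g_n(\mathbf m)\,z\circ\pi$ has norm at most $\frac12$. So $\|T_0\|=1$ by (3).

Now suppose, for a contradiction, that $T\in\operatorname{NRA}(X)$ and $\eta:=\|T-T_0\|<\frac14$. By (i) there is $(x,x^*)\in\Pi(X)$ with $|x^*(Tx)|=v(T)=\|T\|$, and
$$\sup_n\|T^*\delta_n\|\le\tfrac12+\eta<\tfrac34<1-\eta\le\|T^*\Phi\|\le\|T\| .$$

**Step 2: $x^*$ must be a unimodular multiple of $\Phi$.** Write $x^*=\kappa+c\Phi$ as in Lemma 7. Then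
$$\|T\|=|x^*(Tx)|\le(1-|c|)\sup_n|\delta_n(Tx)|+|c||\Phi(Tx)|\le(1-|c|)\big(\tfrac12+\eta\big)+|c|\|T\| .$$
Since $\frac12+\eta<\|T\|$, this forces $|c|=1$. Then $\kappa=0$, $x^*=c\Phi$, $|\Phi(x)|=|x^*(x)|=1$ and $|\Phi(Tx)|=\|T\|$. Multiplying $x$ by a unimodular scalar, we may assume $\Phi(x)=1$, i.e. $x\in F_X$.

**Step 3: some $\psi\in H^\infty$ attains $N(\psi)$ on $F$.** Put $f=T^*\Phi$. Then $|f(x)|=\|T\|\ge\|f\|$, so $|f(x)|=\|f\|$. Write $f=\sum\alpha_n\delta_n+\psi\circ\pi$ as in Lemma 6, and let $y=\pi x$. By (2) $q(y)\le1$, and $\varphi(y)=\Phi(x)=1$, so $y\in F$. By Lemma 6,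
$$\sum|\alpha_n|+N(\psi)=\|f\|=|f(x)|\le\sum|\alpha_n||\delta_n(x)|+|\psi(y)|\le\sum|\alpha_n|+|\psi(y)| ,$$
so $|\psi(y)|\ge N(\psi)$.

**Step 4: $\psi$ is close to $z$, which is impossible.** Apply Lemma 6 to $f-z\circ\pi=\sum\alpha_n\delta_n+(\psi-z)\circ\pi$:
$$\|\psi-z\|_\infty\le N(\psi-z)\le\|f-z\circ\pi\|=\|(T-T_0)^*\Phi\|\le\eta<\tfrac14 .$$
Evaluating at $0$ gives $|\psi(0)|<\frac14$, and $\|\psi\|_\infty>\frac34$, so $|\psi(0)|<\frac12\|\psi\|_\infty$. By Lemma 5, $|\psi(y)|<N(\psi)$, which contradicts Step 3. So no $T\in\operatorname{NRA}(X)$ satisfies $\|T-T_0\|<\frac14$, which is (iii), and Theorem B is proved. $\square$
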